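# Totally local Fitting classes as sets of points: why $L^\infty(\mathfrak F)$ is coalgebraic

## 1. Totally local classes of nilpotent groups form a power set

All groups are finite, $p,q,r$ denote primes, and $\mathbb P$ is the set of all primes. We write $(1)$ for the class of trivial groups, $\mathfrak G$ for the class of all groups, $\mathfrak N$ for nilpotent groups, $\mathfrak S$ for soluble groups, and $\pi(\mathfrak X)$ for the set of primes dividing the order of some member of $\mathfrak X$.

**Definition 1.1.** A Fitting class is a class of groups, closed under isomorphisms and under taking normal subgroups, that contains $N_1N_2$ whenever $N_1,N_2$ are normal subgroups of a group $G$ and both lie in the class.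

The classes $(1),\mathfrak N,\mathfrak S,\mathfrak G$ are Fitting classes (for $\mathfrak N$ this is Fitting's theorem). A non-empty Fitting class contains the trivial groups. The empty class satisfies the conditions vacuously, and we allow it as a value of the functions $f$ below.

**Definition 1.2.** Let $O^{p'}(G)$ be the smallest normal subgroup of $G$ whose quotient is a $p'$-group, and $O^p(G)$ the smallest normal subgroup whose quotient is a $p$-group. Put
$$D_p(G)=O^{p,p'}(G)=O^p\bigl(O^{p'}(G)\bigr).$$

It helps to think in terms of generators: $O^{p'}(G)$ is generated by the $p$-elements of $G$, and $O^p(G)$ by the $p'$-elements. For instance, the subgroup generated by all $p'$-elements is normal and contains every Sylow $r$-subgroup with $r\ne p$, so its quotient is a $p$-group; and a normal subgroup with $p$-group quotient must contain every $p'$-element. The other case is the same.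

**Example 1.3.** In $S_3$ the involutions generate the whole group, so $D_2(S_3)=O^2(S_3)=C_3$, while $D_3(S_3)=O^3(C_3)=1$. In $S_4$ we get $D_2(S_4)=O^2(S_4)=A_4$ and $D_3(S_4)=O^3(A_4)=V_4$. If $G$ is a nonabelian simple group and $p\mid|G|$, then $D_p(G)=G$.

**Definition 1.4.** For a function $f$ from $\mathbb P$ to the Fitting classes, $LR(f)$ is the class of groups $G$ such that $D_p(G)\in f(p)$ for every prime $p$ dividing $|G|$. A Fitting class is local if it has the form $LR(f)$. Every Fitting class is $0$-multiply local. For $n\ge1$, a Fitting class is $n$-multiply local if it is $LR(f)$ for some $f$ all of whose non-empty values are $(n-1)$-multiply local. A Fitting class is totally local if it is $n$-multiply local for every $n$; $l^\infty$ is the collection of all totally local classes.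

For example, $(1)=LR(f)$ with $f(p)=\emptyset$ for all $p$. Since this $f$ has no non-empty values, $(1)$ is $n$-multiply local for every $n$, so it is totally local.

For $\mathfrak F\in l^\infty$ let $L^\infty(\mathfrak F)$ be the set of totally local subclasses of $\mathfrak F$, ordered by inclusion. It is a complete lattice: the meet is intersection (the empty meet is $\mathfrak F$), and the join $\bigvee^\infty$ of a family is the smallest totally local class containing all its members. (There are only countably many isomorphism types of finite groups, so families of classes cause no set-theoretic trouble. That intersections of totally local classes are totally local is Lemma 2.2.)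

**Definition 1.5.** An element $c$ of a complete lattice $L$ is dually compact if, whenever $c\ge\bigwedge X$ with $X\subseteq L$, there is a finite $X_0\subseteq X$ with $c\ge\bigwedge X_0$. The lattice is coalgebraic if every element is a meet of dually compact elements.

We ask whether $L^\infty(\mathfrak F)$ is coalgebraic for every $\mathfrak F\in l^\infty$. The problem comes from "On Stone sublattices of the lattice of totally local Fitting classes" (https://rep.vsu.by/bitstream/123456789/36540/1/On%20stone%20sublattice%20of%20the%20lattice%20of%20totally%20local%20Fitting%20classes.pdf). For nilpotent groups it can be settled at once.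

**Proposition 1.6.** The class $\mathfrak N$ is totally local, and $\mathfrak H\mapsto\pi(\mathfrak H)$ is an isomorphism from $L^\infty(\mathfrak N)$ onto the power set of $\mathbb P$. In particular $L^\infty(\mathfrak N)$ is coalgebraic.

*Proof.* **The subclasses.** First we produce totally local subclasses. We have $D_p(G)=1$ if and only if $O^{p'}(G)$ is a $p$-group, that is, if and only if $G$ has a normal Sylow $p$-subgroup. For a set $\pi$ of primes let $\mathfrak N_\pi$ be the class of nilpotent $\pi$-groups, and put $f_\pi(p)=(1)$ if $p\in\pi$ and $f_\pi(p)=\emptyset$ otherwise. Then $\mathfrak N_\pi=LR(f_\pi)$. Since $(1)$ is totally local, so is $\mathfrak N_\pi$, and $\mathfrak N=\mathfrak N_{\mathbb P}$.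

**There are no others.** Let $\mathfrak H\subseteq\mathfrak N$ be totally local, $\mathfrak H=LR(h)$, $\pi=\pi(\mathfrak H)$. Clearly $\mathfrak H\subseteq\mathfrak N_\pi$. Conversely let $G\in\mathfrak N_\pi$ and $p\mid|G|$. Some $A\in\mathfrak H$ has order divisible by $p$, so $D_p(A)\in h(p)$, and $h(p)$ is a non-empty Fitting class. So it contains $D_p(G)=1$. Hence $G\in\mathfrak H$, and $\mathfrak H=\mathfrak N_\pi$. As $\pi(\mathfrak N_\pi)=\pi$ and $\mathfrak N_\pi\subseteq\mathfrak N_\rho\iff\pi\subseteq\rho$, we have an isomorphism.

**Power sets are coalgebraic.** If $\bigcap X\subseteq\mathbb P\setminus\{p\}$, then some $\alpha\in X$ omits $p$, so $\alpha\subseteq\mathbb P\setminus\{p\}$ already. Thus $\mathbb P\setminus\{p\}$ is dually compact, and every $\pi\subseteq\mathbb P$ is the intersection of the sets $\mathbb P\setminus\{p\}$ with $p\notin\pi$. $\square$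

The proof rests on a dictionary. The set $\pi(\mathfrak H)$ determines $\mathfrak H$. Joins become unions. Meets become intersections, because $p\in\pi(\mathfrak H)$ means the same as $C_p\in\mathfrak H$: membership of one test group.

What changes for general $\mathfrak F$? Outside $\mathfrak N$ the subgroup $D_p(G)$ is usually not trivial, so "$D_p(G)\in f(p)$" is a genuine condition, and for totally local classes $f(p)$ is again a class of the same kind. One has to descend repeatedly, and for perfect groups the descent need not end: $D_2(A_5)=A_5$. We shall find the right replacement for primes, which we call points, and rebuild the dictionary. The answer to the question will be yes, for every $\mathfrak F\in l^\infty$ (Theorem A in Section 8).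

## 2. The operator $D_p$ and the classes $LR(f)$

This section collects the behavior of $D_p$ under subgroups, quotients and products; everything later is built on it.

**Lemma 2.1.** Let $p$ be a prime.

* (a) If $X\le Y$, then $O^{p'}(X)\le O^{p'}(Y)$, $O^p(X)\le O^p(Y)$ and $D_p(X)\le D_p(Y)$. If $X\trianglelefteq Y$, then $D_p(X)\trianglelefteq Y$.
* (b) If $\varphi$ is a homomorphism on $G$, then $\varphi(O^{p'}(G))=O^{p'}(\varphi(G))$, and likewise for $O^p$ and $D_p$.
* (c) If $p\nmid|G|$, then $D_p(G)=1$.
* (d) If $G=AB$ with $A,B\trianglelefteq G$, then $D_p(G)=D_p(A)D_p(B)$. In particular $D_p(G^k)=D_p(G)^k$.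
* (e) If $D_p(G)=G$, then $G$ is perfect. Moreover $O^p(D_p(G))=D_p(G)$ for every $G$.
* (f) If $H\le G$ contains all $p$-elements of $G$, then $p\mid|H|\iff p\mid|G|$, and $D_p(H)=D_p(G)$.

*Proof.* (a) The inclusions are clear from the description by generators. The subgroup $D_p(X)$ is characteristic in $X$, so it is normal in $Y$ if $X$ is.

(b) A $p$-element $h\in\varphi(G)$ is the image of a $p$-element: if $h=\varphi(g)$ and $g=g_pg_{p'}$ is the decomposition into commuting $p$- and $p'$-parts, then $\varphi(g_p)$ is the $p$-part of $h$, which is $h$. The same works for $p'$-elements. So generators map onto generators.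

(c) Here $O^{p'}(G)=1$.

(d) Let $M=O^{p'}(A)O^{p'}(B)$, which is normal in $G$ and contained in $O^{p'}(G)$ by (a). The quotient $G/M$ is the product of the images of $A$ and $B$, which are normal $p'$-subgroups, so it is a $p'$-group and $O^{p'}(G)=M$. The same argument for $O^p$, applied to $M=O^{p'}(A)O^{p'}(B)$ (both factors are normal in $M$), gives $O^p(M)=D_p(A)D_p(B)$. The statement on $G^k$ follows by iteration over the direct factors.

(e) If $D_p(G)=G$, then $G=O^{p'}(G)=O^p(G)$. The abelian group $G/G'$ is the direct product of its $p$-part and its $p'$-part, and both are trivial since $G$ has no nontrivial $p$- or $p'$-quotients. For the second statement, $O^p(O^p(L))=O^p(L)$ for every $L$, because all $p'$-elements of $L$ lie in $O^p(L)$.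

(f) By Cauchy's theorem the divisibility statements agree, and $O^{p'}(H)=O^{p'}(G)$ since the generators are the same. $\square$

**Lemma 2.2.**

* (a) $LR(f)$ is a non-empty Fitting class.
* (b) For $n\ge1$, $n$-multiply local classes are $(n-1)$-multiply local.
* (c) For non-empty families, intersections of $n$-multiply local classes are $n$-multiply local, and intersections of totally local classes are totally local.
* (d) $\mathfrak G$ and $(1)$ are totally local. Hence for every class $\mathfrak X$ there are a smallest $n$-multiply local class $l^n\mathrm{fit}\,\mathfrak X$ and a smallest totally local class $l^\infty\mathrm{fit}\,\mathfrak X$ containing $\mathfrak X$.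

*Proof.* (a) Trivial groups are in $LR(f)$, and closure under isomorphisms is clear. Let $N\trianglelefteq G\in LR(f)$ and $p\mid|N|$. Then $D_p(N)$ is normal in $G$ and contained in $D_p(G)\in f(p)$, so $D_p(N)\in f(p)$. Let $G=AB$ with $A,B\trianglelefteq G$ in $LR(f)$, and let $p\mid|G|$. Then $p$ divides $|A|$ or $|B|$, so $f(p)\neq\emptyset$ and $1\in f(p)$. If $p\mid|A|$, then $D_p(A)\in f(p)$; otherwise $D_p(A)=1\in f(p)$; likewise for $B$. So $D_p(G)=D_p(A)D_p(B)$ is a product of two normal $f(p)$-subgroups, and lies in $f(p)$.

(b) For $n=1$ this is (a). For $n\ge2$ the non-empty values of $f$ are $(n-1)$-multiply local, so they are $(n-2)$-multiply local by induction.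

(c) For $n=0$ the statement is clear. Directly from the definition, $\bigcap_iLR(f_i)=LR(f)$ with $f(p)=\bigcap_if_i(p)$. If $f(p)$ is non-empty, it is an intersection of non-empty $(n-1)$-multiply local classes, so it is $(n-1)$-multiply local by induction. The totally local case follows.

(d) $\mathfrak G=LR(f)$ with $f(p)=\mathfrak G$ for all $p$, so by induction on $n$ it is $n$-multiply local; $(1)$ was treated in Section 1. The smallest classes are obtained as intersections, by (c). $\square$

**Convention.** Generating classes $\mathfrak X$ are always taken to contain $1$; we write $l^\infty\mathrm{fit}\{G\}$ for $l^\infty\mathrm{fit}\{1,G\}$. We write $\mathrm{fit}=l^0\mathrm{fit}$ and $D_p(\mathfrak X)=\{D_p(A):A\in\mathfrak X\}$.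

**Example 2.3.** Let $\mathcal A$ be a set of nonabelian simple groups, and let $\mathfrak E_{\mathcal A}$ be the class of groups all of whose nonabelian composition factors are isomorphic to members of $\mathcal A$. It is a Fitting class: composition factors of a normal subgroup are composition factors of the group, and if $G=AB$ then $G/A\cong B/(A\cap B)$. We claim that $\mathfrak E_{\mathcal A}=LR(f)$ with $f(p)=\mathfrak E_{\mathcal A}$ for all $p$. If $G\in\mathfrak E_{\mathcal A}$, then $D_p(G)\in\mathfrak E_{\mathcal A}$. Conversely, suppose $D_p(G)\in\mathfrak E_{\mathcal A}$ for all $p\mid|G|$, let $E$ be a nonabelian composition factor of $G$, and choose $p\mid|E|$. Since $G/O^{p'}(G)$ is a $p'$-group and $O^{p'}(G)/D_p(G)$ is a $p$-group, $E$ is a composition factor of $D_p(G)$, so it is in $\mathcal A$. By induction on $n$, $\mathfrak E_{\mathcal A}$ is $n$-multiply local for all $n$. So $\mathfrak E_{\mathcal A}$ is totally local; for $\mathcal A=\emptyset$ this says $\mathfrak S\in l^\infty$.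

## 3. Generated classes and the descent from $\mathfrak F$ to $\mathfrak F_p$

In the nilpotent case the value $h(p)$ was irrelevant. Now we need a canonical choice of it, and we want that choice again to be totally local.

**Lemma 3.1.**

* (a) For $n\ge1$, $l^n\mathrm{fit}\,\mathfrak X=LR(f)$, where $f(p)=l^{n-1}\mathrm{fit}\,D_p(\mathfrak X)$ for $p\in\pi(\mathfrak X)$ and $f(p)=\emptyset$ otherwise.
* (b) $l^\infty\mathrm{fit}\,\mathfrak X=\bigcup_nl^n\mathrm{fit}\,\mathfrak X$, and this union is increasing.

*Proof.* (a) $LR(f)$ is $n$-multiply local and contains $\mathfrak X$. Let $\mathfrak X\subseteq LR(h)$, where the non-empty values of $h$ are $(n-1)$-multiply local. If $p\in\pi(\mathfrak X)$, some $A\in\mathfrak X$ has $p\mid|A|$, so $h(p)\ne\emptyset$. Members of $\mathfrak X$ with order divisible by $p$ have $D_p$ in $h(p)$; the others have $D_p=1\in h(p)$. So $D_p(\mathfrak X)\subseteq h(p)$, hence $f(p)\subseteq h(p)$. Therefore $LR(f)\subseteq LR(h)$.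

(b) **Directed unions.** To see that the union in (b) is totally local, we show that the union of a directed family $(\mathfrak F_j)$ of $n$-multiply local classes is $n$-multiply local. For $n=0$: if $G=AB$ with $A\in\mathfrak F_i$, $B\in\mathfrak F_j$ normal, both lie in a common $\mathfrak F_k$, so $G\in\mathfrak F_k$; closure under normal subgroups is clear. For $n\ge1$, part (a) gives $\mathfrak F_j=l^n\mathrm{fit}\,\mathfrak F_j=LR(f_j)$ with $f_j(p)=l^{n-1}\mathrm{fit}\,D_p(\mathfrak F_j)$ if $p\in\pi(\mathfrak F_j)$ and $f_j(p)=\emptyset$ otherwise. So $\mathfrak F_i\subseteq\mathfrak F_j$ implies $f_i(p)\subseteq f_j(p)$ for all $p$. Put $f(p)=\bigcup_jf_j(p)$. This is empty or a directed union of $(n-1)$-multiply local classes, so it is $(n-1)$-multiply local by induction. Finally $LR(f)=\bigcup_j\mathfrak F_j$: if $G\in LR(f)$, then for each of the finitely many primes $p\mid|G|$ there is $j_p$ with $D_p(G)\in f_{j_p}(p)$, and for $\mathfrak F_k$ containing all these $\mathfrak F_{j_p}$ we get $G\in LR(f_k)=\mathfrak F_k$. The other inclusion is clear.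

**Conclusion.** By Lemma 2.2(b), $l^{n+1}\mathrm{fit}\,\mathfrak X$ is $n$-multiply local, so it contains $l^n\mathrm{fit}\,\mathfrak X$. For each $m$ the union equals $\bigcup_{n\ge m}l^n\mathrm{fit}\,\mathfrak X$, whose members are $m$-multiply local; so it is $m$-multiply local. Hence it is totally local. It lies in every totally local class containing $\mathfrak X$, since such a class is $n$-multiply local for all $n$. $\square$

**Definition 3.2.** For $\mathfrak F\in l^\infty$ and $p\in\pi(\mathfrak F)$ put $\mathfrak F_p=l^\infty\mathrm{fit}\,D_p(\mathfrak F)$.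

For example $\mathfrak N_p=(1)$ for every prime $p$. If $\mathfrak F\subseteq\mathfrak H$, then $\pi(\mathfrak F)\subseteq\pi(\mathfrak H)$ and $\mathfrak F_p\subseteq\mathfrak H_p$.

**Lemma 3.3.** Let $\mathfrak F\in l^\infty$.

* (a) $G\in\mathfrak F$ if and only if for all $p\mid|G|$ we have $p\in\pi(\mathfrak F)$ and $D_p(G)\in\mathfrak F_p$.
* (b) For $p\in\pi(\mathfrak F)$ we have $\mathfrak F_p\subseteq\mathfrak F$; and if $N\trianglelefteq G$, $N\in\mathfrak F_p$ and $G/N$ is a $p$-group, then $G\in\mathfrak F$. In particular $\mathfrak F$ contains all $p$-groups.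
* (c) If $\mathfrak F=l^\infty\mathrm{fit}\,\mathfrak X$, then $\pi(\mathfrak F)=\pi(\mathfrak X)$ and $\mathfrak F_p=l^\infty\mathrm{fit}\,D_p(\mathfrak X)$ for $p\in\pi(\mathfrak X)$.

*Proof.* (a) "Only if" is clear. For "if", Lemma 3.1(b) gives one $n$ with $D_p(G)\in l^n\mathrm{fit}\,D_p(\mathfrak F)$ for all the finitely many $p\mid|G|$. By Lemma 3.1(a), $G\in l^{n+1}\mathrm{fit}\,\mathfrak F$, and this is $\mathfrak F$ because $\mathfrak F$ is $(n+1)$-multiply local.

(b) Since $D_p(A)\trianglelefteq A$, we have $D_p(\mathfrak F)\subseteq\mathfrak F$ and so $\mathfrak F_p\subseteq\mathfrak F$. Now let $N,G$ be as stated; we check the criterion (a). For the prime $p$: $D_p(G)\le O^p(G)\le N$ and $D_p(G)\trianglelefteq N$, so $D_p(G)\in\mathfrak F_p$, and $p\in\pi(\mathfrak F)$ by hypothesis. For a prime $r\ne p$ dividing $|G|$: all $r$-elements of $G$ lie in $N$, so $r\mid|N|$ and $D_r(G)=D_r(N)$ by Lemma 2.1(f). As $N\in\mathfrak F_p\subseteq\mathfrak F$, we get $r\in\pi(\mathfrak F)$ and $D_r(N)\in\mathfrak F_r$. The last statement is the case $N=1$.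

(c) Let $G\in\mathfrak F$ and $p\mid|G|$. By Lemma 3.1(b), $G\in l^{n+1}\mathrm{fit}\,\mathfrak X$ for some $n$, so by Lemma 3.1(a) $p\in\pi(\mathfrak X)$ and $D_p(G)\in l^n\mathrm{fit}\,D_p(\mathfrak X)$. If $p\nmid|G|$, then $D_p(G)=1$. So $\pi(\mathfrak F)=\pi(\mathfrak X)$ and $\mathfrak F_p\subseteq l^\infty\mathrm{fit}\,D_p(\mathfrak X)$. The reverse inclusion follows from $\mathfrak X\subseteq\mathfrak F$. $\square$

## 4. Words of primes, and two things they miss

The descent $\mathfrak F\mapsto\mathfrak F_p$ can be iterated, so the natural generalization of the set of primes is a set of words.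

**Definition 4.1.** For a word $w=p_1\cdots p_k$ of primes let $G_w=D_{p_k}(\cdots D_{p_1}(G)\cdots)$, a characteristic subgroup of $G$. Let $\mathrm{Seq}(G)$ be the set of words with $p_i\mid|G_{p_1\cdots p_{i-1}}|$ for all $i$; it contains the empty word $\emptyset$. For $\mathfrak F\in l^\infty$ define $T(\mathfrak F)$ and $\mathfrak F_u$ recursively: $\emptyset\in T(\mathfrak F)$ and $\mathfrak F_\emptyset=\mathfrak F$; and $pv\in T(\mathfrak F)$ if and only if $p\in\pi(\mathfrak F)$ and $v\in T(\mathfrak F_p)$, in which case $\mathfrak F_{pv}=(\mathfrak F_p)_v$.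

By induction on $|u|$,
$$G\in\mathfrak F,\ u\in\mathrm{Seq}(G)\ \Longrightarrow\ u\in T(\mathfrak F),\ G_u\in\mathfrak F_u, \tag{1}$$
because for $u=pv$ we have $D_p(G)\in\mathfrak F_p$ and $v\in\mathrm{Seq}(D_p(G))$. If $\mathfrak F\subseteq\mathfrak H$, then $T(\mathfrak F)\subseteq T(\mathfrak H)$ and $\mathfrak F_u\subseteq\mathfrak H_u$ for $u\in T(\mathfrak F)$. By Lemma 3.3(b), $\mathfrak F_u\subseteq\mathfrak F$. Iterating Lemma 3.3(c),
$$T(l^\infty\mathrm{fit}\{G\})=\mathrm{Seq}(G),\qquad (l^\infty\mathrm{fit}\{G\})_u=l^\infty\mathrm{fit}\{G_u\}\quad(u\in\mathrm{Seq}(G)). \tag{2}$$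

**Example 4.2.** For $S_4$: $D_2(S_4)=A_4$, $D_3(S_4)=V_4$, $D_3(A_4)=V_4$, $D_2(A_4)=O^2(V_4)=1$ and $D_2(V_4)=1$. So $\mathrm{Seq}(S_4)=\{\emptyset,2,3,22,23,32,232\}$.

A sensible first attempt is to copy Proposition 1.6 with $T(\mathfrak F)$ in place of $\pi(\mathfrak F)$. It breaks at two precise points.

**Example 4.3.** Words do not determine the class. For $p\in\{2,3,5\}$ we have $D_p(A_5)=A_5$ and $D_p(A_6)=A_6$, and $|A_5|=60$, $|A_6|=360$ have the same prime divisors. By (2), both $T(l^\infty\mathrm{fit}\{A_5\})$ and $T(l^\infty\mathrm{fit}\{A_6\})$ consist of all words in $2,3,5$. But $l^\infty\mathrm{fit}\{A_5\}\subseteq\mathfrak E_{\{A_5\}}$ by Example 2.3, and $A_6\notin\mathfrak E_{\{A_5\}}$. The words do not see at which perfect groups the descent gets stuck.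

**Example 4.4.** Intersections of classes do not give intersections of word sets. For $r\in\{3,5\}$ let the dihedral group $D_{2r}$ of order $2r$ permute the coordinates of $V=\mathbb F_2^r$ as it permutes the vertices of an $r$-gon, and let $G_r=V\rtimes D_{2r}$. As $D_{2r}$ is generated by reflections, $O^{2'}(G_r)=G_r$ and $D_2(G_r)=O^2(G_r)$. This normal subgroup contains a rotation $\rho$ of order $r$, and so also $[e_1,\rho]$, which is the sum of two different basis vectors of $V$. Hence $|D_2(G_r)|$ is even and $22\in\mathrm{Seq}(G_r)$. Let $\mathfrak F^{(r)}=l^\infty\mathrm{fit}\{G_r\}$. Then $22\in T(\mathfrak F^{(3)})\cap T(\mathfrak F^{(5)})$ by (2). But $\pi(\mathfrak F^{(r)})=\{2,r\}$, so $\mathfrak K=\mathfrak F^{(3)}\cap\mathfrak F^{(5)}$ consists of $2$-groups. A $2$-group $P$ has $D_2(P)=1$, so $\mathfrak K_2=(1)$ and $22\notin T(\mathfrak K)$. Equivalently $C_2\in\mathfrak F^{(3)}_2\cap\mathfrak F^{(5)}_2$, by Lemma 3.3(b), but $C_2\notin\mathfrak K_2$: the passage $\mathfrak F\mapsto\mathfrak F_p$ does not commute with intersections.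

The second example also shows what is wrong with the word $22$. In $G_3$ the second $2$ is reached only through an intermediate $3$; in $G_5$ through a $5$. A repeated letter hides the reason for its presence. This suggests using only words without repeated neighbors, and recording, against the defect in Example 4.3, the perfect groups left at the end of the word. Two things then need proof: these data still determine $\mathfrak F$, and each datum is tested by one group, as $p$ was tested by $C_p$. The second will make meets harmless, since "the group $W$ lies in $\mathfrak F$" is a condition that commutes with intersections for trivial reasons.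

## 5. Perfect groups with one maximal normal subgroup

Which perfect groups should be recorded? We want building blocks of all perfect groups that cannot be created by generating a class.

**Definition 5.1.** A group $S\ne1$ is pc if it is perfect and has a unique maximal normal subgroup, denoted $\mathrm{Cos}(S)$. Put $\sigma(S)=\pi(S/\mathrm{Cos}(S))$ for pc $S$, and $\sigma(1)=\emptyset$.

Nonabelian simple groups are pc with $\mathrm{Cos}(S)=1$. The perfect group $SL(2,5)$ is pc: let $Z$ be its center, so $SL(2,5)/Z\cong A_5$. If $N$ is normal and not contained in $Z$, then $NZ=SL(2,5)$, so $SL(2,5)=(NZ)'=N'\le N$. Thus $\mathrm{Cos}(SL(2,5))=Z$. The group $A_5\times A_5$ is perfect but has two maximal normal subgroups, so it is not pc.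

**Lemma 5.2.** Let $S$ be pc. Then $D_p(S)=S$ if and only if $p\in\sigma(S)$.

*Proof.* If $p\notin\sigma(S)$, then $S/\mathrm{Cos}(S)$ is a $p'$-group, so $D_p(S)\le O^{p'}(S)\le\mathrm{Cos}(S)<S$. If $p\in\sigma(S)$, then $O^{p'}(S)=S$: a proper normal subgroup lies in $\mathrm{Cos}(S)$, and $O^{p'}(S)\le\mathrm{Cos}(S)$ would make $S/\mathrm{Cos}(S)$ a $p'$-group. Also $O^p(S)=S$, since the $p$-group $S/O^p(S)$ is perfect, hence trivial. $\square$

The next lemma says that pc groups are enough to build perfect groups.

**Lemma 5.3.** A perfect group is generated by its subnormal pc subgroups.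

*Proof.* We use induction on $|G|$; for $G=1$ there is nothing to prove, and if $G$ is pc it is its own generator. Otherwise $G\neq1$ has distinct maximal normal subgroups $M_1,M_2$, and $G=M_1M_2$. Let $R_i$ be the soluble residual of $M_i$, the smallest normal subgroup with soluble quotient. It is perfect, since $M_i/R_i'$ is soluble, and it is normal in $G$, being characteristic in $M_i$. The group $G/R_1R_2$ is a product of the images of $M_1$ and $M_2$, which are soluble normal subgroups. So it is soluble; it is also perfect, hence trivial. Thus $G=R_1R_2$ with $R_i\le M_i<G$. By induction each $R_i$ is generated by its subnormal pc subgroups, which are subnormal in $G$. $\square$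

The next lemma says that generating a totally local class creates no new pc groups. This will turn joins into unions.

**Lemma 5.4.** If a pc group $S$ lies in $l^\infty\mathrm{fit}\,\mathfrak X$, then $S$ is isomorphic to a subnormal subgroup of a member of $\mathfrak X$.

*Proof.* **Reduction to ordinary Fitting classes.** We first get rid of local functions. Choose $p\in\sigma(S)$; then $p\mid|S|$ and $D_p(S)=S$. By Lemma 3.1(b), $S\in l^n\mathrm{fit}\,\mathfrak X$ for some $n$. If $n\ge1$, Lemma 3.1(a) gives $S=D_p(S)\in l^{n-1}\mathrm{fit}\,D_p(\mathfrak X)$. After $n$ such steps, $S\in\mathrm{fit}\,D_p^n(\mathfrak X)$, where $D_p^n$ means $D_p$ applied $n$ times.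

**A class that bounds $\mathrm{fit}\,D_p^n(\mathfrak X)$.** Let $\mathfrak Y$ be the class of groups all of whose subnormal pc subgroups are isomorphic to subnormal subgroups of members of $\mathfrak X$. For $A\in\mathfrak X$ the subgroup $D_p^n(A)$ is normal in $A$, so its subnormal subgroups are subnormal in $A$. Hence $D_p^n(\mathfrak X)\subseteq\mathfrak Y$. If $\mathfrak Y$ is a Fitting class, then $S\in\mathrm{fit}\,D_p^n(\mathfrak X)\subseteq\mathfrak Y$, and since $S$ is subnormal in itself, the lemma follows.

**$\mathfrak Y$ is a Fitting class.** This is the last thing to check. Closure under isomorphisms and normal subgroups is clear. Let $G=AB$ with $A,B\trianglelefteq G$ in $\mathfrak Y$. We show $G\in\mathfrak Y$ by induction on $|G|$. Let $R$ be a subnormal pc subgroup of $G$.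

If $R=G$, then $A$ and $B$ are not both proper, since otherwise both lie in $\mathrm{Cos}(R)$ and $AB<G$. So $R=A$ or $R=B$, and $R$ is isomorphic to a subnormal subgroup of a member of $\mathfrak X$ because $A,B\in\mathfrak Y$.

If $R<G$, let $P$ be the normal closure of $R$ in $G$. As $R$ is subnormal and proper, it lies in a proper normal subgroup, so $P<G$. As $P$ is generated by conjugates of the perfect group $R$, it is perfect. Therefore
$$P=[P,P]\le[P,AB]=[P,A][P,B]\le(P\cap A)(P\cap B)\le P .$$
So $P=(P\cap A)(P\cap B)$. The factors are normal in $P$, and they lie in $\mathfrak Y$ as normal subgroups of $A$ and $B$. By induction $P\in\mathfrak Y$. Since $R$ is subnormal in $P$, it is isomorphic to a subnormal subgroup of a member of $\mathfrak X$. $\square$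

## 6. Points determine a totally local class and turn joins into unions

**Definition 6.1.** A word is reduced if no two consecutive letters are equal. A point is a pair $(u,S)$, where $u$ is a reduced word and $S$ is either pc or $S=1$ (taken up to isomorphism), with $(u,S)\neq(\emptyset,1)$. A pair $(u,S)$, with $(\emptyset,1)$ now also allowed, sits in $G$ if $u\in\mathrm{Seq}(G)$ and $S$ is isomorphic to a subnormal subgroup of $G_u$. For $\mathfrak F\in l^\infty$ let
$$\Phi(\mathfrak F)=\{\text{points }(u,S):\ u\in T(\mathfrak F),\ S\in\mathfrak F_u\}.$$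

By Example 4.2, the points sitting in $S_4$ are $(2,1),(3,1),(23,1),(32,1),(232,1)$. The points sitting in $A_5$ are $(u,A_5)$ with $u$ reduced in the letters $2,3,5$, and $(u,1)$ with $u\ne\emptyset$ of the same kind. Also $\Phi(\mathfrak N)=\{(p,1):p\in\mathbb P\}$.

If $\mathfrak F\subseteq\mathfrak H$, then $\Phi(\mathfrak F)\subseteq\Phi(\mathfrak H)$. From the recursion, for a point $(pv,S)$,
$$(pv,S)\in\Phi(\mathfrak F)\iff p\in\pi(\mathfrak F)\text{ and }\bigl[(v,S)\in\Phi(\mathfrak F_p)\text{ or }(v,S)=(\emptyset,1)\bigr]. \tag{3}$$

We now show that points determine the class. It is here that reduced words must be shown to suffice. The reason is that $D=D_p(G)$ satisfies $O^p(D)=D$, so $D$ is generated by the subgroups $O^{r'}(D)$ with $r\ne p$; after the letter $p$ only letters $r\neq p$ need to be inspected. The induction has to carry this information along.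

**Proposition 6.2.** Let $\mathfrak F,\mathfrak H\in l^\infty$. A group $G$ lies in $\mathfrak F$ if and only if every point sitting in $G$ belongs to $\Phi(\mathfrak F)$. Consequently $\mathfrak F\subseteq\mathfrak H\iff\Phi(\mathfrak F)\subseteq\Phi(\mathfrak H)$.

*Proof.* **Only if.** Let $G\in\mathfrak F$ and let $(u,S)$ sit in $G$. By (1), $u\in T(\mathfrak F)$ and $G_u\in\mathfrak F_u$; and $\mathfrak F_u$ is closed under subnormal subgroups, so $S\in\mathfrak F_u$.

**If.** We prove a stronger claim, fit for induction. Use the symbol $\infty$ with the conventions $O^\infty(G)=G$ and that no word begins with $\infty$.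

*Claim. Let $q\in\mathbb P\cup\{\infty\}$, let $O^q(G)=G$, and suppose that all points $(u,S)$ sitting in $G$ with $u$ not beginning with $q$ lie in $\Phi(\mathfrak F)$. Then $G\in\mathfrak F$.*

The case $q=\infty$ is what we want. We use induction on $|G|$, for all $q$ and $\mathfrak F$ at once, and may assume $G\ne1$.

**Splitting $G$.** The aim is to reduce to the subgroups $O^{p'}(G)$ with $p\neq q$. The product of these normal subgroups over $p\in\pi(G)\setminus\{q\}$ contains all $p$-elements of $G$ for all primes $p\ne q$. So its quotient is a $q$-group (trivial if $q=\infty$), and since $O^q(G)=G$ the product is $G$. As $\mathfrak F$ is a Fitting class, it suffices to show for each such $p$ that $L=O^{p'}(G)$ lies in $\mathfrak F$; of course it is also enough to obtain $G\in\mathfrak F$ directly. Fix $p$ and let $D=O^p(L)=D_p(G)$. Then $O^p(D)=D$ by Lemma 2.1(e). The point $(p,1)$ sits in $G$ and $p\neq q$, so $(p,1)\in\Phi(\mathfrak F)$ and $p\in\pi(\mathfrak F)$.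

**The case $D=G$.** Here the descent is stuck, and the pc groups do the work. By Lemma 2.1(e), $G$ is perfect. For every subnormal pc subgroup $S$ of $G$ the point $(\emptyset,S)$ sits in $G$, so $S\in\mathfrak F_\emptyset=\mathfrak F$. For a group $X$ let $X_{\mathfrak F}$ be its $\mathfrak F$-radical, the product of all normal $\mathfrak F$-subgroups, which lies in $\mathfrak F$. It contains every subnormal $\mathfrak F$-subgroup $H$: if $H=H_0\trianglelefteq H_1\trianglelefteq\dots\trianglelefteq H_k=X$, then $(H_i)_{\mathfrak F}$ is characteristic in $H_i$, hence normal in $H_{i+1}$, so $H=(H_0)_{\mathfrak F}\le(H_1)_{\mathfrak F}\le\dots\le X_{\mathfrak F}$. By Lemma 5.3, $G$ is generated by subnormal $\mathfrak F$-subgroups, so $G=G_{\mathfrak F}\in\mathfrak F$.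

**The case $D<G$.** Here we descend along $p$. Let $(v,S)$ be a point sitting in $D$ with $v$ not beginning with $p$. Then $pv$ is reduced, $(pv,S)$ sits in $G$ since $p\mid|G|$ and $G_{pv}=D_v$, and its first letter is $p\ne q$. So $(pv,S)\in\Phi(\mathfrak F)$, and $(v,S)\in\Phi(\mathfrak F_p)$ by (3). The claim, applied by induction to $D$, the prime $p$ and the class $\mathfrak F_p$, gives $D\in\mathfrak F_p$. As $L/D$ is a $p$-group, Lemma 3.3(b) gives $L\in\mathfrak F$. This proves the claim.

**The consequence.** One direction is monotonicity. If $\Phi(\mathfrak F)\subseteq\Phi(\mathfrak H)$ and $G\in\mathfrak F$, then all points sitting in $G$ lie in $\Phi(\mathfrak F)\subseteq\Phi(\mathfrak H)$, so $G\in\mathfrak H$. $\square$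

**Proposition 6.3.** For every family $(\mathfrak K_j)$ in $l^\infty$ we have $\Phi(\bigvee^\infty\mathfrak K_j)=\bigcup_j\Phi(\mathfrak K_j)$.

*Proof.* The join of the empty family is $(1)$, and $\Phi((1))=\emptyset$. Let the family be non-empty and let $\mathfrak K=\bigvee^\infty\mathfrak K_j=l^\infty\mathrm{fit}\bigl(\bigcup_j\mathfrak K_j\bigr)$. The inclusion $\supseteq$ is monotonicity.

**The join descends.** We show that $u\in T(\mathfrak K)$ if and only if $u\in T(\mathfrak K_j)$ for some $j$, and that then
$$\mathfrak K_u=\textstyle\bigvee^\infty\{(\mathfrak K_j)_u:\ u\in T(\mathfrak K_j)\}. \tag{4}$$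
For $u=\emptyset$ this is the definition. By Lemma 3.3(c), $\pi(\mathfrak K)=\bigcup_j\pi(\mathfrak K_j)$ and, for $p\in\pi(\mathfrak K)$, $\mathfrak K_p=l^\infty\mathrm{fit}\bigcup_jD_p(\mathfrak K_j)$. If $p\notin\pi(\mathfrak K_j)$, then $D_p(\mathfrak K_j)$ consists of trivial groups and can be omitted. So $\mathfrak K_p=\bigvee^\infty\{(\mathfrak K_j)_p:p\in\pi(\mathfrak K_j)\}$. For $u=pv$ apply induction on the length to $v$ and this join: $v\in T(\mathfrak K_p)$ if and only if $v\in T((\mathfrak K_j)_p)$ for some $j$ with $p\in\pi(\mathfrak K_j)$, and (4) follows.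

**Points.** Let $(u,S)\in\Phi(\mathfrak K)$. If $S=1$, then $u\in T(\mathfrak K_j)$ for some $j$ and $(u,1)\in\Phi(\mathfrak K_j)$. If $S$ is pc, then by (4) and Lemma 5.4 it is isomorphic to a subnormal subgroup of a member of some $(\mathfrak K_j)_u$ with $u\in T(\mathfrak K_j)$. So $S\in(\mathfrak K_j)_u$ and $(u,S)\in\Phi(\mathfrak K_j)$. $\square$

## 7. Wreath products as test groups, and meets

**Definition 7.1.** For a pair $(u,S)$ define $S(\emptyset)=S$ and $S(pv)=S(v)\wr C_p$, the regular wreath product.

For instance $1(p)=C_p$ and $W=1(23)=C_3\wr C_2$. In $W$ the involutions generate $\{(a,a^{-1})\}\rtimes C_2\cong S_3$, so $D_2(W)=\{(a,a^{-1})\}\cong C_3$. This is smaller than the base group $C_3^2$, but it projects onto each factor. In contrast $1(22)=C_2\wr C_2$ has $D_2=1$, so $22\notin\mathrm{Seq}(1(22))$: non-reduced words are not detected in this way. The next lemma says that for reduced words the first projection always keeps enough.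

**Lemma 7.2.** Let $W=B\wr C_q$, and let $z$ be a reduced word not beginning with $q$. If $(z,S)$ sits in $B$, with $S=1$ or $S$ pc, then $(qz,S)$ sits in $W$.

*Proof.* Let $C_q=\langle c\rangle$, let $\pi_1:B^q\to B$ be the first projection, and $Q=O^{q'}(W)$. Then $c\in Q$, and $D_q(W)=O^q(Q)\le O^q(W)\le B^q$, as $W/B^q$ is a $q$-group. Let $E=\pi_1(D_q(W))$.

**$E$ is large.** We show $O^q(B)\le E\le B$. For $b\in B$ and $x=(b,1,\dots,1)$ the commutator $[x,c]=x^{-1}x^c$ lies in $B^q$; it lies in $Q$ because $c\in Q\trianglelefteq W$; and its first coordinate is $b^{-1}$, because $c$ moves the first coordinate to another place. So $\pi_1(Q\cap B^q)=B$. By Lemma 2.1(a),(b), $E\ge\pi_1(O^q(Q\cap B^q))=O^q(B)$.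

**The word $z$ survives.** We show $qz\in\mathrm{Seq}(W)$ and compute a projection. If $r\neq q$ is a prime, all $r$-elements of $B$ lie in $O^q(B)\le E$. By Lemma 2.1(f), $r\mid|B|\iff r\mid|E|$, and $D_r(E)=D_r(B)$. Since $z$ is empty or begins with some $r\ne q$, it follows that $z\in\mathrm{Seq}(E)$, and $E_z=B_z$ if $z\neq\emptyset$. The map $\pi_1$ takes $D_q(W)$ onto $E$, so by Lemma 2.1(b) it takes $(D_q(W))_w$ onto $E_w$ for every word $w$. Hence $z\in\mathrm{Seq}(D_q(W))$. As $q\mid|W|$, we get $qz\in\mathrm{Seq}(W)$, and $Y:=W_{qz}=(D_q(W))_z$ satisfies $\pi_1(Y)=E_z$. For $S=1$ the proof is finished.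

**The group $S$ survives.** Let $S$ be pc; identify it with a subnormal subgroup of $B_z$. Let $R$ be the soluble residual of $B_z$. It is perfect, and normal in $B$, since it is characteristic in $B_z$ and $B_z$ is characteristic in $B$. The image of the perfect group $S$ in the soluble group $B_z/R$ is trivial, so $S\le R$. We have $\pi_1(Y)\ge R$: if $z\neq\emptyset$, then $\pi_1(Y)=B_z$; if $z=\emptyset$, then $\pi_1(Y)=E\ge O^q(B)\ge O^q(R)=R$, the last equality because $R$ is perfect. Put $R_1=R\times1\times\dots\times1\trianglelefteq B^q$. Since $Y\trianglelefteq W$ and $Y\le B^q$,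
$$Y\ge[Y,R_1]=[\pi_1(Y),R]\times1\times\dots\times1\ge[R,R]\times1\times\dots\times1=R_1 .$$
So $R_1\trianglelefteq Y$. As $S$ is subnormal in $R\cong R_1$, it is isomorphic to a subnormal subgroup of $Y=W_{qz}$. $\square$

**Proposition 7.3.** For a point $(u,S)$ and $\mathfrak F\in l^\infty$,
$$(u,S)\in\Phi(\mathfrak F)\iff S(u)\in\mathfrak F .$$
Hence $\Phi(\bigcap_i\mathfrak F_i)=\bigcap_i\Phi(\mathfrak F_i)$ for every non-empty family in $l^\infty$.

*Proof.* **From points to groups.** We use induction on $|u|$; for $u=\emptyset$ the statement is the definition of $\Phi$. Let $u=pv$ and $(u,S)\in\Phi(\mathfrak F)$. By (3), $p\in\pi(\mathfrak F)$, and $(v,S)\in\Phi(\mathfrak F_p)$ or $(v,S)=(\emptyset,1)$. In the first case $S(v)\in\mathfrak F_p$ by induction; in the second $S(v)=1\in\mathfrak F_p$. So the base group $S(v)^p$ lies in $\mathfrak F_p$, and $S(u)/S(v)^p$ is a $p$-group. By Lemma 3.3(b), $S(u)\in\mathfrak F$.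

**From groups to points.** We show that $(u,S)$ sits in $S(u)$; then "only if" in Proposition 6.2 gives the result. The pair $(\emptyset,S)$ sits in $S=S(\emptyset)$. If $u=p_1\cdots p_k$ and $(v,S)$ sits in $S(v)$ for the suffix $v=p_{i+1}\cdots p_k$, then Lemma 7.2 with $B=S(v)$, $q=p_i$, $z=v$ shows that $(p_iv,S)$ sits in $S(p_iv)$; here $v$ does not begin with $p_i$, since $u$ is reduced.

**Meets.** $S(u)$ lies in $\bigcap_i\mathfrak F_i$ if and only if it lies in every $\mathfrak F_i$. $\square$

## 8. $L^\infty(\mathfrak F)$ is a complete ring of sets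

A complete ring of sets is a family of sets closed under arbitrary unions and intersections. A complete lattice is algebraic if every element is a join of compact elements, where $c$ is compact if $c\le\bigvee X$ implies $c\le\bigvee X_0$ for some finite $X_0\subseteq X$. It is completely distributive if arbitrary meets distribute over arbitrary joins: $\bigwedge_i\bigvee_{j\in J_i}x_{ij}=\bigvee_g\bigwedge_ix_{i,g(i)}$, where $g$ runs over all choice functions.

**Theorem A.** For every $\mathfrak F\in l^\infty$, the map $\Phi$ embeds $L^\infty(\mathfrak F)$ into the power set of $\Phi(\mathfrak F)$. It takes arbitrary joins to unions and arbitrary meets to intersections (the empty meet being $\mathfrak F\mapsto\Phi(\mathfrak F)$). In particular $L^\infty(\mathfrak F)$ is isomorphic to a complete ring of sets and is coalgebraic. It is also algebraic and completely distributive.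

*Proof.* **Embedding.** The dictionary is complete: Proposition 6.2 gives the order embedding, Proposition 6.3 the joins and Proposition 7.3 the meets. Power sets are completely distributive, and $\Phi$ carries the identity above back to $L^\infty(\mathfrak F)$.

**Candidates for dually compact elements.** As in Proposition 1.6, we use the largest elements that omit a given point. For $x\in\Phi(\mathfrak F)$ let $\mathfrak M_x$ be the join of all $\mathfrak K\in L^\infty(\mathfrak F)$ with $x\notin\Phi(\mathfrak K)$. By Proposition 6.3, $x\notin\Phi(\mathfrak M_x)$. Hence for $\mathfrak K\in L^\infty(\mathfrak F)$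
$$\mathfrak K\subseteq\mathfrak M_x\iff x\notin\Phi(\mathfrak K). \tag{5}$$
Indeed, if $\mathfrak K\subseteq\mathfrak M_x$, then $\Phi(\mathfrak K)\subseteq\Phi(\mathfrak M_x)$ omits $x$; the converse is the definition of $\mathfrak M_x$.

**$\mathfrak M_x$ is dually compact.** Let $X\subseteq L^\infty(\mathfrak F)$ and $\bigwedge X\subseteq\mathfrak M_x$. By (5), $x\notin\Phi(\bigwedge X)=\Phi(\mathfrak F)\cap\bigcap_{\mathfrak K\in X}\Phi(\mathfrak K)$. Since $x\in\Phi(\mathfrak F)$, there is $\mathfrak K\in X$ with $x\notin\Phi(\mathfrak K)$. By (5), $\mathfrak K\subseteq\mathfrak M_x$, so $X_0=\{\mathfrak K\}$ works.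

**Every element is a meet of classes $\mathfrak M_x$.** This finishes coalgebraicity. Let $\mathfrak H\in L^\infty(\mathfrak F)$ and $\mathfrak H^*=\bigwedge\{\mathfrak M_x:x\in\Phi(\mathfrak F)\setminus\Phi(\mathfrak H)\}$. By (5), $\mathfrak H\subseteq\mathfrak H^*$. If there were $y\in\Phi(\mathfrak H^*)\setminus\Phi(\mathfrak H)$, then $\mathfrak H^*\subseteq\mathfrak M_y$ by the definition of $\mathfrak H^*$, and (5) would give $y\notin\Phi(\mathfrak H^*)$, a contradiction. So $\Phi(\mathfrak H^*)\subseteq\Phi(\mathfrak H)$, and $\mathfrak H^*=\mathfrak H$ by Proposition 6.2.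

**Algebraicity.** Here we use the smallest elements containing a given point. For a point $x=(u,S)$ put $\mathfrak J_x=l^\infty\mathrm{fit}\{S(u)\}$. By Proposition 7.3,
$$\mathfrak J_x\subseteq\mathfrak K\iff x\in\Phi(\mathfrak K)\qquad(\mathfrak K\in l^\infty). \tag{6}$$
Let $x\in\Phi(\mathfrak F)$; then $\mathfrak J_x\in L^\infty(\mathfrak F)$. If $\mathfrak J_x\subseteq\bigvee^\infty\mathfrak K_j$, then $x\in\bigcup_j\Phi(\mathfrak K_j)$ by (6) and Proposition 6.3, so $\mathfrak J_x\subseteq\mathfrak K_j$ for some $j$. Hence $\mathfrak J_x$ is compact. For $\mathfrak K\in L^\infty(\mathfrak F)$ we have $\mathfrak K=\bigvee^\infty\{\mathfrak J_x:x\in\Phi(\mathfrak K)\}$: the join is contained in $\mathfrak K$ by (6), and its $\Phi$-set contains $\Phi(\mathfrak K)$, because $x\in\Phi(\mathfrak J_x)$; apply Proposition 6.2. $\square$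

**Corollary 8.1.** The dually compact elements of $L^\infty(\mathfrak F)$ are exactly the finite meets of classes $\mathfrak M_x$ with $x\in\Phi(\mathfrak F)$, including the empty meet $\mathfrak F$.

*Proof.* Finite meets of dually compact elements are dually compact. Indeed, if $c_1\wedge\dots\wedge c_k\ge\bigwedge X$, choose finite $X_i\subseteq X$ with $c_i\ge\bigwedge X_i$; then $X_1\cup\dots\cup X_k$ works, and for $k=0$ take $X_0=\emptyset$. Conversely, let $\mathfrak c$ be dually compact. By the proof of Theorem A, $\mathfrak c=\bigwedge\{\mathfrak M_x:x\in\Phi(\mathfrak F)\setminus\Phi(\mathfrak c)\}$. So $\mathfrak c$ contains a finite meet of some of these $\mathfrak M_x$, and this finite meet contains $\mathfrak c$; they are equal. $\square$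

For $\mathfrak F=\mathfrak N$, the class $\mathfrak M_{(p,1)}$ is the class of nilpotent $p'$-groups, and the dually compact elements correspond to the cofinite sets of primes.

## 9. The order on points and the lattice of down-sets

Theorem A says that $L^\infty(\mathfrak F)$ is a ring of sets. We now find out which sets of points occur. "Subword" means scattered subword (subsequence), so $22$ is a subword of $232$.

**Definition 9.1.** For words $u,v$ write $u=u'u''$, where $u'$ is the longest prefix of $u$ that is a subword of $v$. On points define
$$(u,S)\preceq(v,T)\iff u''\in\mathrm{Seq}(T)\text{ and }S\text{ is isomorphic to a subnormal subgroup of }T_{u''}.$$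
A point $(u,S)$ is normalized if $u=\emptyset$ or the last letter of $u$ is not in $\sigma(S)$. Let $\mathcal P$ be the set of normalized points.

For example, $(u,S)\preceq(\emptyset,A_5)$ means that the letters of $u$ lie in $\{2,3,5\}$ and $S\in\{1,A_5\}$. The point $(2,A_5)$ is not normalized; it satisfies $(2,A_5)\preceq(\emptyset,A_5)\preceq(2,A_5)$. The point $(7,A_5)$ is normalized. All points $(u,1)$ are normalized.

**Theorem B.** $(\mathcal P,\preceq)$ is a partially ordered set, $\Phi(\mathfrak F)\cap\mathcal P$ is a down-set of it for each $\mathfrak F\in l^\infty$, and $\mathfrak K\mapsto\Phi(\mathfrak K)\cap\mathcal P$ is an isomorphism of $L^\infty(\mathfrak F)$ onto the lattice of all down-sets of $\Phi(\mathfrak F)\cap\mathcal P$. In particular, for the class $\mathfrak S$ of soluble groups, $L^\infty(\mathfrak S)$ is isomorphic to the lattice of down-sets of the set of nonempty reduced words in primes, ordered by the subword relation.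

*Proof.* **Step 1: one-generated classes.** We show that $\Phi(l^\infty\mathrm{fit}\{G\})$ is the set of points sitting in $G$. By (2), $(u,S)\in\Phi(l^\infty\mathrm{fit}\{G\})$ if and only if $u\in\mathrm{Seq}(G)$ and $S\in l^\infty\mathrm{fit}\{G_u\}$. For $S=1$ the last condition is void. For pc $S$ it means, by Lemma 5.4, that $S$ is isomorphic to a subnormal subgroup of $G_u$; conversely such subgroups are members of the class.

**Step 2: what sits in a test group.** This identifies $\preceq$ with the relation we need. We show: $(u,S)$ sits in $T(v)$ if and only if $(u,S)\preceq(v,T)$. Here $u,v$ are reduced, each of $S,T$ is pc or trivial, and we also allow $(\emptyset,1)$ for either pair, with $\preceq$ defined by the same formula. We use induction on $|v|$. For $v=\emptyset$ we have $u''=u$, and both sides say the same. Let $v=qv'$, $B=T(v')$, $W=T(v)=B\wr C_q$. If $u=\emptyset$ and $S=1$, both sides are true. Three cases remain.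

*The case $u=\emptyset$, $S$ pc.* A perfect subgroup of $W$ lies in $B^q$, because $W/B^q$ is abelian. So $S$ is isomorphic to a subnormal subgroup of $W$ if and only if it is isomorphic to one of $B^q$. As $B^q\in\mathrm{fit}\{B\}$, Lemma 5.4 shows that this holds if and only if $S$ is isomorphic to a subnormal subgroup of $B$. By induction this means $(\emptyset,S)\preceq(v',T)$, that is, $S$ is isomorphic to a subnormal subgroup of $T$; and this is also the meaning of $(\emptyset,S)\preceq(v,T)$.

*The case $u=pz$ with $p\neq q$.* All $p$-elements of $W$ lie in $B^q$. So $p\mid|W|\iff p\mid|B|$, and by Lemma 2.1(f),(d) $D_p(W)=D_p(B^q)=D_p(B)^q$. Hence $u\in\mathrm{Seq}(W)\iff u\in\mathrm{Seq}(B)$, and $W_u=(B_u)^q$. As in the previous case, by Lemma 5.4, a pc group is isomorphic to a subnormal subgroup of $(B_u)^q$ if and only if it is isomorphic to one of $B_u$. So $(u,S)$ sits in $W$ if and only if it sits in $B$. A nonempty prefix of $u$ begins with $p\ne q$, so it is a subword of $qv'$ if and only if it is one of $v'$; thus $u''$ is the same for $v$ and for $v'$. The induction hypothesis for $v'$ gives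 the result.

*The case $u=qz$.* Then $z$ does not begin with $q$. We show that $(u,S)$ sits in $W$ if and only if $(z,S)$ sits in $B$. If $(z,S)$ sits in $B$, then $(u,S)$ sits in $W$ by Lemma 7.2. Conversely, let $(u,S)$ sit in $W$. Then $(z,S)$ sits in $D_q(W)$, which is a normal subgroup of $B^q$, so $D_q(W)\in l^\infty\mathrm{fit}\{B\}$. If $(z,S)=(\emptyset,1)$, it sits in $B$ trivially. Otherwise $(z,S)\in\Phi(l^\infty\mathrm{fit}\{B\})$ by "only if" in Proposition 6.2, and $(z,S)$ sits in $B$ by Step 1. On the side of words, a prefix $qz_1$ of $qz$ is a subword of $qv'$ if and only if $z_1$ is a subword of $v'$. So the longest prefix of $qz$ that is a subword of $qv'$ is $q$ followed by the longest prefix of $z$ that is a subword of $v'$, and the remaining suffixes agree. The induction hypothesis gives the result.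

**Step 3: the sets $\Phi(\mathfrak K)$ are the down-sets.** For points $x$ and $y=(v,T)$ we have $\mathfrak J_y=l^\infty\mathrm{fit}\{T(v)\}$. By Step 2, Step 1 and (6),
$$x\preceq y\iff x\in\Phi(\mathfrak J_y)\iff\mathfrak J_x\subseteq\mathfrak J_y. \tag{7}$$
So $\preceq$ is a preorder on points. Each $\Phi(\mathfrak K)$ is a down-set: if $y\in\Phi(\mathfrak K)$ and $x\preceq y$, then $\mathfrak J_x\subseteq\mathfrak J_y\subseteq\mathfrak K$, so $x\in\Phi(\mathfrak K)$. Conversely let $\Delta\subseteq\Phi(\mathfrak F)$ be a down-set and $\mathfrak K=\bigvee^\infty_{y\in\Delta}\mathfrak J_y\in L^\infty(\mathfrak F)$. By Proposition 6.3 and (7), $\Phi(\mathfrak K)=\bigcup_{y\in\Delta}\Phi(\mathfrak J_y)=\Delta$. With Proposition 6.2, $\Phi$ is an isomorphism from $L^\infty(\mathfrak F)$ onto the lattice of down-sets of the preordered set $\Phi(\mathfrak F)$.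

**Step 4: normalization.** We show that every point is equivalent to a normalized one, where $x,y$ are called equivalent if $x\preceq y\preceq x$. Let $x=(up,S)$ with $p\in\sigma(S)$. Then $S$ is pc, $D_p(S)=S$ by Lemma 5.2, and $(u,S)$ is a point. We have $(up,S)\preceq(u,S)$: the longest prefix of $up$ that is a subword of $u$ is $u$, the remaining suffix is $p\in\mathrm{Seq}(S)$, and $S_p=S$. We have $(u,S)\preceq(up,S)$: the remaining suffix is empty. Strip letters in this way until the point is normalized.

**Step 5: antisymmetry on $\mathcal P$.** Let $(u,S)\preceq(v,T)\preceq(u,S)$ be normalized points. Then $S$ embeds in $T_{u''}\le T$ and $T$ embeds in $S$. Comparing orders, $S\cong T$ and $T_{u''}=T$. Suppose $u''\ne\emptyset$. Then $u''\in\mathrm{Seq}(T)$ forces $T\ne1$, so $T$ is pc; and $T_{u''}=T$ forces $D_p(T)=T$ for every letter $p$ of $u''$. By Lemma 5.2 all these letters lie in $\sigma(T)=\sigma(S)$. But the last letter of $u''$ is the last letter of $u$, and $(u,S)$ is normalized, a contradiction. So $u''=\emptyset$ and $u$ is a subword of $v$. By symmetry $v$ is a subword of $u$, so $u=v$.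

**Step 6: assembling the first part.** By Steps 3 and 5, $(\mathcal P,\preceq)$ is a partially ordered set, and $\Phi(\mathfrak F)\cap\mathcal P$ is a down-set of it. A down-set of points contains, with a point, all equivalent ones. So by Step 4 a down-set $\Delta$ of $\Phi(\mathfrak F)$ is the down-set generated by $\Delta\cap\mathcal P$. Conversely, if $\Delta_0$ is a down-set of $\Phi(\mathfrak F)\cap\mathcal P$, the down-set of $\Phi(\mathfrak F)$ it generates meets $\mathcal P$ exactly in $\Delta_0$. Therefore $\Delta\mapsto\Delta\cap\mathcal P$ is an isomorphism between the two lattices of down-sets, and the first part follows from Step 3.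

**Step 7: soluble groups.** By Example 2.3, $\mathfrak S\in l^\infty$. Since $\mathfrak S_u\subseteq\mathfrak S$ contains no pc group, only points $(u,1)$ with $u\ne\emptyset$ reduced can lie in $\Phi(\mathfrak S)$. All of them do, by Proposition 7.3, because $1(u)$ is soluble. They are normalized, and $(u,1)\preceq(v,1)$ if and only if $u''\in\mathrm{Seq}(1)=\{\emptyset\}$, that is, if and only if $u$ is a subword of $v$. $\square$

**Example 9.2.** In the soluble picture, $\mathfrak N$ corresponds to the down-set of words of length $1$. These are pairwise incomparable, so we recover the power set of Proposition 1.6. By Step 1 and Example 4.2, $l^\infty\mathrm{fit}\{S_4\}$ corresponds to $\{2,3,23,32,232\}$. These are exactly the nonempty reduced subwords of $232$, so $l^\infty\mathrm{fit}\{S_4\}=\mathfrak J_{(232,1)}$: the group $S_4$ and the iterated wreath product $1(232)=(C_2\wr C_3)\wr C_2$ generate the same totally local Fitting class.
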